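# A locally compact $\gamma$-space that is not quasi-metrizable

All topological spaces in these notes are $T_1$. A neighborhood of $x$ is a set whose interior contains $x$; it need not be open. For a relation $U\subset X\times X$ write
$$U(x)=\{y:(x,y)\in U\},\qquad U^2(x)=\bigcup_{y\in U(x)}U(y).$$
So $U(x)$ is what can be reached from $x$ in one $U$-step, and $U^2(x)$ is what can be reached in two.

## 1. Spaces with a base of compact open sets

The notes compare two ways of saying that a topology is governed by countably many sizes of neighborhoods, where "$y$ is close to $x$" need not be symmetric.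

**Definition (quasi-metric).** A quasi-metric on $X$ is a map $d:X\times X\to[0,\infty)$ with $d(x,z)\le d(x,y)+d(y,z)$ for all $x,y,z$, and $d(x,y)=0$ if and only if $x=y$. Its topology has the balls $\{y:d(x,y)<\varepsilon\}$, $\varepsilon>0$, as a neighborhood base at $x$. A space is quasi-metrizable if its topology comes from a quasi-metric, and non-Archimedeanly quasi-metrizable if the quasi-metric can be chosen with $d(x,z)\le\max\{d(x,y),d(y,z)\}$ for all $x,y,z$.

For example, on $\mathbb R$ put $d(x,y)=y-x$ if $y\ge x$ and $d(x,y)=1$ if $y<x$. To check the triangle inequality, suppose first $z<x$. Then $d(x,z)=1$, and either $y<x$, so $d(x,y)=1$, or $y\ge x>z$, so $d(y,z)=1$. Suppose next $x\le z$. If $x\le y\le z$ we have equality; if $y<x$, the right side is $1+(z-y)\ge z-x$; if $y>z$, it is $(y-x)+1\ge z-x$. The balls of radius $\varepsilon\le1$ are the intervals $[x,x+\varepsilon)$. For a non-Archimedean example take the convergent sequence $\omega\cup\{\infty\}$ with $d(\infty,k)=2^{-k}$, $d(k,x)=1$ for $x\ne k$, and $d(x,x)=0$. For distinct $x,y,z$ at least one of $x,y$ is in $\omega$, so at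 least one of $d(x,y),d(y,z)$ is $1$, and the inequality holds because all values are at most $1$; if two of the points coincide it is trivial.

**Definition ($\gamma$-space).** A local quasi-uniformity on $X$ is a filter $\mathcal U$ on $X\times X$ such that every $U\in\mathcal U$ contains the diagonal and, for each $U\in\mathcal U$ and each $x\in X$, there is $V\in\mathcal U$ with $V^2(x)\subset U(x)$. Its induced topology has the sets $U(x)$, $U\in\mathcal U$, as a neighborhood base at $x$. A $T_1$ space is a $\gamma$-space if its topology is induced by a local quasi-uniformity with a countable base.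

The word "local" means that $V$ may depend on $x$. If $d$ is a quasi-metric and $U_n=\{(x,y):d(x,y)<2^{-n}\}$, then $U_{n+1}^2(x)\subset U_n(x)$ for all $x$ simultaneously. So every quasi-metrizable space is a $\gamma$-space, with a choice of $V$ that does not depend on $x$. The converse direction is the issue: can the dependence on $x$ be removed, at least when there is compactness around?

**Definition.** A space is locally compact if every point has a compact neighborhood. It is zero-dimensional if it has a base of sets that are both open and closed.

When there are many compact open sets, the dependence on $x$ can be removed.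

**Theorem 1.** Every $T_1$ $\gamma$-space with a base of compact open sets is non-Archimedeanly quasi-metrizable.

*Proof.* Replacing the members of a countable base by finite intersections, let $U_1\supset U_2\supset\cdots$ be a base of a local quasi-uniformity inducing the topology of $X$.

**Step 1: each compact open set is closed under $U_n$-steps for some $n$.** Write $U_n(K)=\bigcup_{y\in K}U_n(y)$. We show that if $K$ is compact open, then $U_n(K)\subset K$ for some $n$. Since $K$ is open, each $x\in K$ has some $U_i(x)\subset K$, and hence there is $m_x$ with $U_{m_x}^2(x)\subset K$. The interiors of finitely many sets $U_{m_{x_1}}(x_1),\dots,U_{m_{x_r}}(x_r)$ cover $K$. Let $n=\max_j m_{x_j}$. If $y\in K$, then $y\in U_{m_{x_j}}(x_j)$ for some $j$, so $U_n(y)\subset U_{m_{x_j}}(y)\subset U_{m_{x_j}}^2(x_j)\subset K$.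

**Step 2: new neighborhoods that are transitive.** For $n\ge1$ let $\mathcal C_n$ be the set of compact open $K$ with $U_n(K)\subset K$. Since $U_{n+1}\subset U_n$, we have $\mathcal C_n\subset\mathcal C_{n+1}$. Put
$$W_0(x)=X,\qquad W_n(x)=\bigcap\{K\in\mathcal C_n:x\in K\}\quad(n\ge1),$$
with $W_n(x)=X$ if there is no such $K$. We need four properties.

- $W_n(x)$ is a neighborhood of $x$: for $n\ge1$ and $x\in K\in\mathcal C_n$ we have $U_n(x)\subset U_n(K)\subset K$, so $U_n(x)\subset W_n(x)$.
- $W_{n+1}(x)\subset W_n(x)$, because $\mathcal C_n\subset\mathcal C_{n+1}$.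
- If $y\in W_n(x)$, then $W_n(y)\subset W_n(x)$, because every $K\in\mathcal C_n$ containing $x$ also contains $y$.
- If $O$ is open and $x\in O$, then $W_n(x)\subset O$ for some $n$: take a compact open $K$ with $x\in K\subset O$; by Step 1, $K\in\mathcal C_n$ for some $n$, so $W_n(x)\subset K$.

Hence $\{W_n(x)\}_n$ is a neighborhood base at $x$.

**Step 3: the quasi-metric.** Put $d(x,y)=\inf\{2^{-n}:y\in W_n(x)\}$. As the $W_n(x)$ decrease, $d(x,y)\le2^{-n}$ if and only if $y\in W_n(x)$. If $d(x,y)\le2^{-n}$ and $d(y,z)\le2^{-n}$, then $z\in W_n(y)\subset W_n(x)$, so $d(x,z)\le2^{-n}$. Since $d$ takes only the values $0$ and $2^{-n}$, this gives $d(x,z)\le\max\{d(x,y),d(y,z)\}$. By $T_1$ and the fourth property, $\bigcap_nW_n(x)=\{x\}$, so $d(x,y)=0$ if and only if $x=y$. Finally $\{y:d(x,y)<2^{-n}\}=W_{n+1}(x)$, so $d$ induces the topology. $\square$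

Theorem 1 contains the known result that every zero-dimensional locally compact $T_1$ $\gamma$-space is non-Archimedeanly quasi-metrizable. Indeed, let $x\in O$ with $O$ open, and let $L$ be a compact neighborhood of $x$. A clopen $B$ with $x\in B\subset O\cap\operatorname{int}L$ is a closed subset of the compact set $L$, hence compact. So there is a base of compact open sets.

What changes if we keep local compactness and drop zero-dimensionality? The problem, taken from "Topological Spaces With A Unique Compatible Quasi-Uniformity", is to determine (a) whether every locally compact $T_1$ $\gamma$-space is quasi-metrizable, and (b) whether every locally compact $T_1$ $\gamma$-space is non-Archimedeanly quasi-metrizable.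

## 2. Compact sets inside open sets, and where interpolation fails

Let us try to run the proof of Theorem 1 in a locally compact Hausdorff $\gamma$-space. We no longer have compact open sets, so we take pairs $(K,O)$ with $K$ compact, $O$ open and $K\subset O$. Step 1 survives: choosing $m_x$ with $U_{m_x}^2(x)\subset O$ for $x\in K$, the same argument gives $n$ with $U_n(K)\subset O$.

Step 2 is where it stops. Let $\mathcal P_n$ be the set of pairs with $U_n(K)\subset O$, and let $V_n(x)=\bigcap\{O:(K,O)\in\mathcal P_n,\ x\in K\}$. From $y\in V_n(x)$ and $x\in K$ we learn only that $y\in O$. We do not learn that $y\in K$, so we cannot take another step. (In fact nothing has been gained: for $p\notin U_n(x)$ the pair $(\{x\},X\setminus\{p\})$ lies in $\mathcal P_n$, so $V_n(x)=U_n(x)$.)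

The natural repair is to interpolate. Choose a compact $L$ with $K\subset\operatorname{int}L\subset L\subset O$, and then $m$ with $U_m(K)\subset\operatorname{int}L$ and $U_m(L)\subset O$. Then two $U_m$-steps from $K$ stay in $O$. Interpolating $N-1$ compact sets, we get $m$ such that $N$ steps stay in $O$. But $m$ depends on $N$ and on the pair $(K,O)$, and we need one $m$ that serves all pairs of $\mathcal P_n$ at once. In Theorem 1 we could take $K=L=O$, and one number $n$ served for any number of steps.

So uniformity over many pairs is what is missing, and it cannot be supplied in general.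

**Theorem 2.** There is (in ZFC) a locally compact Hausdorff $\gamma$-space $X$ which is not quasi-metrizable. Moreover:

1. every point of $X$ has a compact metrizable neighborhood;
2. $X$ has a base of open sets with compact closure whose boundaries have at most two points;
3. $X=Y\cup Z$, where $Y$ is open, dense, zero-dimensional and non-Archimedeanly quasi-metrizable, and $Z$ is closed and is a topological sum of copies of $[0,1]$.

A non-Archimedean quasi-metric is a quasi-metric, because a maximum of nonnegative numbers is at most their sum. So Theorem 2 answers both (a) and (b) negatively, even for Hausdorff spaces.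

Here is how we shall refute an arbitrary quasi-metric $d$. Let $V_n(x)$ be the ball of radius $4^{-n}$ about $x$. If $y'$ is reached from $y$ by $2n-1$ steps, each going from a point $w$ to a point of $V_n(w)$, then $d(y,y')<(2n-1)4^{-n}$. Suppose that for each $n$ such a walk leads from $y_n$ to $y_n'$, and that $y_n\to p$, $y_n'\to p'$ with $p\ne p'$. Then
$$d(p,y_n')\le d(p,y_n)+d(y_n,y_n')\to0,$$
so $y_n'\to p$ as well, which is impossible in a Hausdorff space.

We want $p$ and $p'$ to be the endpoints $1$ and $0$ of an interval, to which a sequence of compact open pieces $K_1,K_2,\dots$ converges. The $n$-th piece carries a *height* function into $\{0,1/n,\dots,1\}$, which says next to which point of the interval a point of the piece lies. Two demands pull in opposite directions. For the $\gamma$-property, the relations $U_m$ that we define must change the height by at most $1/n$ per step on the $n$-th piece; then two steps do little harm. To refute quasi-metrics, whatever neighborhoods $V_n(w)$ the opponent chooses on the $n$-th pieces, some walk of $2n-1$ steps must descend from height $1$ to height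 $0$.

## 3. Heights on a convergent sequence, and a three-step walk

Multiply heights on the $n$-th piece by $n$, so that they lie in $\{0,\dots,n\}$. For finite pieces the second demand fails at once: a finite Hausdorff piece is discrete, and the opponent plays $V(w)=\{w\}$.

**One step.** Take the convergent sequence $S=\omega\cup\{\infty\}$. For $k\in\omega$ let the height $p_k$ be $1$ everywhere except $p_k(k)=0$. Given the opponent's $V$, there is $k$ with $k\in V(\infty)$, and the one step $\infty\to k$ descends from $p_k=1$ to $p_k=0$. But $k$ was chosen after $V$. If $k$ is fixed first, the opponent plays $V(\infty)=\{a\in S:a>k\}$ and $V(a)=\{a\}$ for $a\in\omega$, and no step changes $p_k$.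

**Three steps.** Let $A$ be a countably infinite set, listed without repetition as $e(k,j)$, $k,j\in\omega$, and fix a number $g\in\omega$. Take the copies $\{\alpha\}\times S$, $\alpha\in A$, and put $\sigma(a)=p_g(a)$, that is, $\sigma(g)=0$ and $\sigma(a)=1$ otherwise. Add new points $(k,s)$ and $(\infty,s)$ for $k\in\omega$, $s\in\{0,1\}$, with the following topology. A neighborhood of $(k,s)$ contains, for all large $j$, all points $(e(k,j),a)$ with $\sigma(a)=s$. A neighborhood of $(\infty,s)$ contains, for all large $k$, the point $(k,s)$ and all points $(e(k,j),a)$ with $\sigma(a)=s$. Define a height for each $k$: a new point $(a,s)$ has height $s$ if $a=k$ and $s+1$ if $a\neq k$; a point $(e(k',j),a)$ has height $\sigma(a)$ if $k'=k$ and $\sigma(a)+1$ if $k'\ne k$.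

Let the opponent choose $V$. Start at $(\infty,1)$. Pick $k$ with $(k,1)\in V(\infty,1)$. Pick $j$ with $(e(k,j),\infty)\in V(k,1)$; this is possible because $\sigma(\infty)=1$. Put $\alpha=e(k,j)$. *If* $(\alpha,g)\in V(\alpha,\infty)$, we have the walk
$$(\infty,1)\to(k,1)\to(\alpha,\infty)\to(\alpha,g)$$
with heights $2,1,1,0$ for this $k$. The number $k$ is still chosen after $V$, as in the one-step case, but $g$ had to be fixed in advance, and it had to be a correct guess on the copy $\{\alpha\}\times S$.

Fixing guesses on one piece never works. The property (P3) below says that each height function is locally constant, so the opponent can defeat any single guess. The idea that gets past this point is to glue new points onto very many countable sets $A$ of copies, each $A$ with its own guess. We need the following to hold: if each copy $\alpha$ is labeled with a number $f(\alpha)$ that works for $V$ on that copy, then there is one of our sets $A$ whose guess equals $f(\alpha)$ *for every* $\alpha\in A$. The sets must also meet each other in finite sets, so that the glued space is Hausdorff.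

## 4. An almost disjoint family that guesses a coloring

A family of infinite sets is almost disjoint if any two distinct members have finite intersection. For example, choose for every irrational $x$ a sequence of distinct rationals converging to $x$; the ranges of these sequences are almost disjoint, because an infinite common part would converge to two limits. The next proof uses the same mechanism.

**Lemma 1.** For every nonempty set $C$ there are a set $M$, a family $\mathcal A$ of countably infinite subsets of $M$ with $A\cap A'$ finite for distinct $A,A'\in\mathcal A$, and a map $c:\mathcal A\to C$, such that for every $f:M\to C$ there is $A\in\mathcal A$ with $f(\alpha)=c(A)$ for all $\alpha\in A$.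

The first thing to try is a transfinite recursion that handles the functions $f$ one at a time. There are too many of them. In the construction below $|M|=\kappa$ with $\kappa^{\aleph_0}=\kappa$, so $M$ has only $\kappa$ countable subsets, while there are at least $2^\kappa$ functions $f$ when $|C|\geq 2$. So we must find $\kappa$ tasks that cover all functions. A task will be a small set $E$ together with a color; it covers every $f$ that has this color on $E$.

*Proof.* **Step 1: the cardinals and the space.** Let
$$\lambda_0=\max(|C|,\aleph_0),\quad \lambda_{n+1}=2^{\lambda_n},\quad \lambda=\sup_n\lambda_n,\quad \kappa=2^\lambda,\quad M=\prod_{n\in\omega}\lambda_n .$$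
Give $M$ the product of the discrete topologies. It is metrizable: for $x\ne y$ let the distance be $2^{-n}$, where $n$ is the first place where $x$ and $y$ differ. We compute
$$\kappa=2^{\sum_n\lambda_n}=\prod_n2^{\lambda_n}=\prod_n\lambda_{n+1}\le|M|\le\lambda^{\aleph_0}\le(2^{\lambda})^{\aleph_0}=2^\lambda=\kappa,$$
so $|M|=\kappa$. Also $\kappa^\lambda=2^{\lambda\cdot\lambda}=\kappa$ and $\kappa^{\aleph_0}=\kappa$. Let $T=\bigcup_n\prod_{i<n}\lambda_i$ be the set of finite initial pieces, so $|T|\le\lambda$. For $s\in T$ let $|s|$ be its length and $[s]=\{x\in M:s\subset x\}$. The sets $[s]$ form a base of $M$.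

**Step 2: large sets contain small sets with huge closure.** We claim: if $B\subset M$ and $|B|>\lambda$, there is $E\subset B$ with $|E|\le\lambda$ and $|\overline E|=\kappa$.

Choose one point of $B\cap[s]$ for each $s\in T$ with $B\cap[s]\ne\emptyset$, and let $E$ be the set of chosen points. Then $|E|\le\lambda$, and $F=\overline E\supset B$, so $|F|>\lambda$. It remains to show that the closed set $F$ has $\kappa$ points. We do this by embedding a copy of the whole tree $T$ into the set of initial pieces along which $F$ is large.

Let $T_F=\{s\in T:|F\cap[s]|>\lambda\}$, so $\emptyset\in T_F$, and let $F'=\{x\in F:x{\restriction}m\in T_F\text{ for all }m\}$. Each point of $F\setminus F'$ lies in $F\cap[s]$ for some $s\in T\setminus T_F$. There are at most $\lambda$ such $s$, each with $|F\cap[s]|\le\lambda$, so $|F\setminus F'|\le\lambda\cdot\lambda=\lambda$. Hence $|F'\cap[s]|>\lambda$ for every $s\in T_F$.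

Let $s\in T_F$ and $n\in\omega$. *For some $m>|s|$ there are at least $\lambda_n$ elements of $T_F$ of length $m$ extending $s$.* Otherwise for each $m>|s|$ there are fewer than $\lambda_n$ of them. A point $x\in F'\cap[s]$ is determined by the sequence $(x{\restriction}m)_{m>|s|}$, whose terms are elements of $T_F$ extending $s$. So $|F'\cap[s]|\le\lambda_n^{\aleph_0}\le2^{\lambda_n}=\lambda_{n+1}<\lambda$, a contradiction.

Now define $s_\sigma\in T_F$ for $\sigma\in T$ by recursion on $|\sigma|$. Put $s_\emptyset=\emptyset$. If $|\sigma|=n$ and $s_\sigma$ is defined, let $s_{\sigma^\frown\alpha}$, $\alpha<\lambda_n$, be distinct elements of $T_F$ extending $s_\sigma$, all of one common length greater than $|s_\sigma|$. For $x\in M$ let $y_x=\bigcup_ns_{x\restriction n}$. The lengths increase strictly, so $y_x\in M$. Each $[s_{x\restriction n}]$ meets $F$, and these sets form a neighborhood base at $y_x$; as $F$ is closed, $y_x\in F$. If $x,x'$ first differ at place $n$, then $s_{x\restriction(n+1)}$ and $s_{x'\restriction(n+1)}$ are distinct and have equal length, so $y_x\neq y_{x'}$. Thus $|F|\geq|M|=\kappa$,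 which proves the claim.

**Step 3: the recursion over tasks.** Let $\mathcal E$ be the set of pairs $(E,c)$ with $E\subset M$, $|E|\le\lambda$, $|\overline E|=\kappa$, $c\in C$. By the claim applied to $B=M$, $\mathcal E\ne\emptyset$. Each nonempty $E$ of size at most $\lambda$ is the range of a map $\lambda\to M$, so $|\mathcal E|\le\kappa^\lambda\cdot|C|=\kappa$. Enumerate $\mathcal E=\{(E_\xi,c_\xi):\xi<\kappa\}$, repetitions allowed. Choose recursively
$$x_\xi\in\overline{E_\xi}\setminus\bigl(E_\xi\cup\{x_\eta:\eta<\xi\}\bigr).$$
This is possible, because $|\overline{E_\xi}|=\kappa$, while $|E_\xi|\le\lambda<\kappa$ and $|\{x_\eta:\eta<\xi\}|<\kappa$. Since $M$ is metrizable and $x_\xi\in\overline{E_\xi}\setminus E_\xi$, there is a sequence of distinct points of $E_\xi$ converging to $x_\xi$; let $A_\xi$ be its range. If $A_\xi\cap A_\eta$ were infinite, it could be listed as a sequence converging to both $x_\xi$ and $x_\eta$. The limits are distinct, so $A_\xi\cap A_\eta$ is finite for $\xi\ne\eta$; in particular $A_\xi\ne A_\eta$. Let $\mathcal A=\{A_\xi:\xi<\kappa\}$. Then $c(A_\xi)=c_\xi$ is well defined.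

**Step 4: every $f$ is guessed.** Let $f:M\to C$. Some $B=f^{-1}(c)$ has $|B|>\lambda$; otherwise $|M|\le|C|\cdot\lambda=\lambda<\kappa$. Take $E\subset B$ from the claim. Then $(E,c)=(E_\xi,c_\xi)$ for some $\xi$, and $A_\xi\subset E\subset B$. So $f(\alpha)=c=c(A_\xi)$ for all $\alpha\in A_\xi$. $\square$

## 5. The spaces $P_i$

We now iterate the three-step construction. The space $P_i$ will host walks of $2i+1$ steps that descend from height $i+1$ to height $0$. Topologies are produced from relations as follows.

**Lemma 2.** Let $U_0\supset U_1\supset\cdots$ be reflexive relations on a set $S$ such that for all $x\in S$ and all $i$ there is $m$ with $U_m^2(x)\subset U_i(x)$. Then $\{U_m\}$ is a base of a local quasi-uniformity, and there is a unique topology for which $\{U_m(x)\}_m$ is a neighborhood base at each $x$.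

*Proof.* The supersets of the $U_m$ form a filter whose members contain the diagonal. If $U\supset U_i$ and $x\in S$, the $m$ of the hypothesis gives $U_m^2(x)\subset U_i(x)\subset U(x)$. This is the first assertion.

Call $G$ open if for every $y\in G$ some $U_k(y)\subset G$. As the $U_k$ decrease, this is a topology, and every neighborhood of $x$ contains some $U_k(x)$. Conversely, we show that $U_i(x)$ is a neighborhood of $x$. Put $G=\{y:U_k(y)\subset U_i(x)\text{ for some }k\}$. Then $x\in G\subset U_i(x)$ by reflexivity. If $y\in G$, say $U_k(y)\subset U_i(x)$, choose $m$ with $U_m^2(y)\subset U_k(y)$. For every $y'\in U_m(y)$ we have $U_m(y')\subset U_m^2(y)\subset U_i(x)$, so $y'\in G$. Thus $U_m(y)\subset G$, and $G$ is open. Uniqueness holds because neighborhood bases determine a topology. $\square$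

**Notation.** Let $\omega=\{0,1,\dots\}$, $\bar\omega=\omega\cup\{\infty\}$ with $\infty>k$ for all $k\in\omega$, and $F_i=\bar\omega\times\{0,\dots,i\}$. For $k\in\omega$ let
$$h_k(a,s)=s+1\ \text{ if }a\ne k,\qquad h_k(k,s)=s .$$

**Definition (the recursion).** By recursion on $i$ we define sets $T_i\ne\emptyset$ and $P_i$; for each $z\in T_i$ a set $K_z\subset P_i$, a map $r_z:K_z\to F_i$ and a number $G_z\in\omega$; and sets $N_m(w)\subset P_i$ with $w\in N_m(w)$ for $w\in P_i$, $m\in\omega$. The *height functions* are always
$$p_{z,k}=h_k\circ r_z:K_z\to\{0,\dots,i+1\}\qquad(z\in T_i,\ k\in\omega).\tag{1}$$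

*The case $i=0$.* Let $T_0=\{*\}$, $P_0=K_*=\{*\}\times F_0$, $r_*(*,f)=f$, $G_*=0$, and
$$N_m(*,(\infty,0))=\{*\}\times\{(a,0):a\in\bar\omega,\ a\ge m\},\qquad N_m(*,(k,0))=\{(*,(k,0))\}\quad(k\in\omega).$$
This is the convergent sequence of Section 3, and $p_{*,k}$ is its height $p_k$.

*The step $i\to i+1$.* Apply Lemma 1 with $C=T_i\times\omega$ to get $(M_i,\mathcal A_i,c_i)$. Let
$$T_{i+1}=\mathcal A_i,\qquad P_{i+1}=(M_i\times P_i)\sqcup(T_{i+1}\times F_{i+1}).$$
The family $\mathcal A_i$ is nonempty by Lemma 1, applied to any $f$. For $A\in T_{i+1}$ with $c_i(A)=(z,g)$ fix a bijection $e_A:\omega\times\omega\to A$ and put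
$$K_A=(\{A\}\times F_{i+1})\cup(A\times K_z),\qquad G_A=\max(g,G_z),$$
$$r_A(A,f)=f,\qquad r_A(e_A(k,j),w)=(k,p_{z,g}(w)).$$
This makes sense because $p_{z,g}$ has values in $\{0,\dots,i+1\}$. Let $N_m(\alpha,w)=\{\alpha\}\times N_m(w)$ for $(\alpha,w)\in M_i\times P_i$, and
$$N_m(A,(\infty,s))=r_A^{-1}\bigl(\{a\in\bar\omega:a\ge m\}\times\{s\}\bigr),\tag{2}$$
$$N_m(A,(k,s))=\{(A,(k,s))\}\cup\{(e_A(k,j),w):j\ge m,\ w\in K_z,\ p_{z,g}(w)=s\}\quad(k\in\omega).\tag{3}$$

For $i+1=1$ the set $K_A$ is the three-step example of Section 3. Clearly $N_{m+1}(w)\subset N_m(w)$. Note that $(A,(\infty,s))$ is the only point of $K_A$ at which $r_A$ has the value $(\infty,s)$.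

Each of the following properties is proved by induction on $i$. In (P1)–(P3) and (P6), $z$ is an arbitrary element of $T_i$. In the induction steps, $A\in T_{i+1}$ and $c_i(A)=(z,g)$.

**(P1)** *If $w\in K_z$, then $N_0(w)\subset K_z$.*

This will make $K_z$ open. For $i=0$ it is trivial. Step: $N_0(A,f)\subset K_A$ by definition. For $\alpha\in A$ and $u\in K_z$, induction gives $N_0(\alpha,u)=\{\alpha\}\times N_0(u)\subset\{\alpha\}\times K_z\subset K_A$.

**(P2)** *If $w\in K_z$, $w'\in N_0(w)$ and $k\in\omega$, then $|p_{z,k}(w)-p_{z,k}(w')|\le1$.*

This is the bound on the change of height per step that the $\gamma$-property of $X$ will need. For $i=0$, $p_{*,k}$ takes values in $\{0,1\}$. Step, for $p_{A,k}$: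

- On $N_0(A,(\infty,s))$ the second coordinate of $r_A$ is $s$, so the values of $p_{A,k}$ lie in $\{s,s+1\}$.
- On $N_0(A,(k',s))$, $k'\in\omega$, the map $r_A$ is constant, so $p_{A,k}$ is constant.
- Let $w=(\alpha,u)$ with $\alpha=e_A(k',j)$, $u\in K_z$. By (P1), $N_0(w)\subset\{\alpha\}\times K_z$, and on this set $p_{A,k}(\alpha,u')=h_k(k',p_{z,g}(u'))$. This is $p_{z,g}(u')$ plus a constant ($0$ if $k'=k$, and $1$ otherwise). The inductive hypothesis for $p_{z,g}$ applies.

**(P3)** *If $m>\max(k,G_z)$ and $w\in K_z$, then $p_{z,k}$ is constant on $N_m(w)$.*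

So each height function is locally constant; the number $G_z$ records how far one must go to respect all the guesses built into $K_z$. For $i=0$: on $N_m(*,(\infty,0))$ we have $a\ge m>k$, so the height is $1$; the other $N_m(w)$ are singletons. Step, with $m>\max(k,G_A)$:

- On $N_m(A,(\infty,s))$ the first coordinate of $r_A$ is $\ge m>k$, so $p_{A,k}=s+1$.
- On $N_m(A,(k',s))$, $k'\in\omega$, the map $r_A$ is constant.
- Let $w=(\alpha,u)$ with $\alpha\in A$, $u\in K_z$. Since $m>G_A=\max(g,G_z)$, the function $p_{z,g}$ is constant on $N_m(u)$ by induction. Hence $r_A$ is constant on $N_m(w)=\{\alpha\}\times N_m(u)$, and so is $p_{A,k}$.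

The last case used only $m>G_A$. We record it:
$$\text{if }m>G_A,\ \alpha\in A,\ u\in K_z,\text{ then }r_A\text{ is constant on }N_m(\alpha,u).\tag{4}$$

**(P4)** *For each $x\in P_i$ there is $m_x$ with $N_m^2(x)\subset N_m(x)$ for all $m\ge m_x$.*

This lets us apply Lemma 2. For $i=0$ take $m_x=0$: each $N_m(*,(\infty,0))$ consists of $(*,(\infty,0))$ and points $w$ with $N_m(w)=\{w\}$. Step: for $x=(\alpha,w)$ we have $N_m^2(x)=\{\alpha\}\times N_m^2(w)$, so we take $m_x=m_w$. Let $x=(A,f)$, $m_x=G_A+1$, $m\ge m_x$ and $y\in N_m(x)\setminus\{x\}$. We show $N_m(y)\subset N_m(x)$.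

- Let $f=(\infty,s)$. By (2), $y=(A,(k,s))$ with $m\le k<\infty$, or $y=(e_A(k,j),u)$ with $u\in K_z$, $k\ge m$ and $p_{z,g}(u)=s$. In both cases $N_m(y)\subset K_A$ by (P1), and $r_A$ is constant with value $(k,s)$ on $N_m(y)$: in the first case by (3), in the second by (4). As $k\ge m$, (2) gives $N_m(y)\subset N_m(x)$.
- Let $f=(k,s)$ with $k\in\omega$. By (3), $y=(e_A(k,j),u)$ with $j\ge m$, $u\in K_z$ and $p_{z,g}(u)=s$. By (P1), $N_m(u)\subset K_z$; by (P3), since $m>\max(g,G_z)$, $p_{z,g}=s$ on $N_m(u)$. So $N_m(y)=\{e_A(k,j)\}\times N_m(u)\subset N_m(x)$ by (3).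

**The topology of $P_i$.** Given $x$ and $l$, let $m=\max(m_x,l)$; then $N_m^2(x)\subset N_m(x)\subset N_l(x)$. By Lemma 2, $P_i$ has a topology with neighborhood bases $\{N_m(x)\}_m$. Each $\{\alpha\}\times P_i$ is open in $P_{i+1}$, and $w\mapsto(\alpha,w)$ is a homeomorphism of $P_i$ onto it, since $N_m(\alpha,w)=\{\alpha\}\times N_m(w)$. By (P1) each $K_z$ is open.

**(P5)** *Distinct $x,y\in P_i$ have $N_m(x)\cap N_m(y)=\emptyset$ for some $m$.*

So $P_i$ is Hausdorff; here almost disjointness is used. For $i=0$: two points of the sequence different from the limit have singleton neighborhoods, and $(*,(\infty,0))$ and $(*,(k,0))$ are separated by $m=k+1$. For the step, observe that by (2) and (3) the part of $N_m(A,f)$ in $M_i\times P_i$ involves only indices $e_A(k',j')$ with $k'\ge m$ (if $f=(\infty,s)$) or $j'\ge m$ (if $f=(k',s)$).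

- Both points in $M_i\times P_i$: trivial if the first coordinates differ, and by induction otherwise.
- $x=(A,f)$, $y=(\alpha,w)$: we have $N_m(y)\subset\{\alpha\}\times P_i$. By the observation, $N_m(x)$ does not meet $\{\alpha\}\times P_i$ for any $m$ if $\alpha\notin A$, and for $m>\max(k,j)$ if $\alpha=e_A(k,j)$.
- $x=(A,f)$, $y=(A,f')$, $f\ne f'$: $r_A(N_m(x))$ is contained in $\{a\ge m\}\times\{s\}$ if $f=(\infty,s)$, and in $\{f\}$ otherwise; likewise for $y$. For large $m$ these sets are disjoint.
- $x=(A,f)$, $y=(A',f')$, $A\ne A'$: as $A\cap A'$ is finite, choose $m$ larger than all $k,j$ with $e_A(k,j)\in A\cap A'$. The part of $N_m(x)$ in $M_i\times P_i$ uses indices in $A$ but none in $A\cap A'$. The part of $N_m(y)$ there uses only indices in $A'$. The remaining parts lie in $\{A\}\times F_{i+1}$ and $\{A'\}\times F_{i+1}$. Hence $N_m(x)\cap N_m(y)=\emptyset$.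

**(P6)** *Each $K_z$ is countable, compact and open, and each point of $P_i$ lies in a countable compact open set.*

This gives local compactness. Openness was noted. Countability is clear by induction, since $F_{i+1}$, $A$ and $K_z$ are countable. $K_*$ is a convergent sequence with its limit, hence compact. Compactness of $K_A$: let an open cover be given. Choose $m$ such that for each of the finitely many $s\le i+1$ some member of the cover contains $N_m(A,(\infty,s))$. What remains lies in the finitely many sets $r_A^{-1}(\{(k,s)\})$ with $k<m$. Choose $m'$ such that each $N_{m'}(A,(k,s))$, $k<m$, lies in one member. What then remains lies in the finitely many sets $\{e_A(k,j)\}\times K_z$ with $k<m$, $j<m'$. These are compact by induction, so finitely many further members suffice. The second claim is clear for $P_0=K_*$. It follows for $P_{i+1}$ by induction, as $(A,f)\in K_A$ and each $\{\alpha\}\times P_i$ is an open copy of $P_i$.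

## 6. Long descending walks under every choice of neighborhoods

**Lemma 3.** Let $V$ assign to each $w\in P_i$ a neighborhood $V(w)$ of $w$. Then there are $z\in T_i$, $k\in\omega$ and $w_0,\dots,w_{2i+1}\in K_z$ with $w_{r+1}\in V(w_r)$ for $0\le r\le2i$, such that $w_0=(z,(\infty,i))$, so that $p_{z,k}(w_0)=i+1$, and $p_{z,k}(w_{2i+1})=0$.

By (P3) the pair $(z,k)$ cannot be named before $V$ is. At each level the pair needed one level below is guessed by Lemma 1, and a new number $k$ is left to be guessed at the next level.

*Proof.* **The case $i=0$: one step.** Choose $k$ with $N_k(*,(\infty,0))\subset V(*,(\infty,0))$, and put $z=*$, $w_0=(*,(\infty,0))$, $w_1=(*,(k,0))$. Then $w_1\in V(w_0)$, $p_{*,k}(w_0)=h_k(\infty,0)=1$ and $p_{*,k}(w_1)=h_k(k,0)=0$.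

**The step $i\to i+1$: find the set $A$ that guesses right.** Let $V$ be given on $P_{i+1}$. For $\alpha\in M_i$ let $V_\alpha(w)=\{u\in P_i:(\alpha,u)\in V(\alpha,w)\}$. This is a neighborhood of $w$ in $P_i$, because $\{\alpha\}\times P_i$ is an open copy of $P_i$. By induction choose for $V_\alpha$ a pair $f(\alpha)=(z_\alpha,k_\alpha)\in T_i\times\omega$ together with a walk as in the lemma. This defines $f:M_i\to T_i\times\omega$. By Lemma 1 there is $A\in\mathcal A_i=T_{i+1}$ with $f(\alpha)=c_i(A)=:(z,g)$ for all $\alpha\in A$.

**Two steps into a copy of $P_i$.** Put $w_0=(A,(\infty,i+1))$. Choose $k$ with $N_k(w_0)\subset V(w_0)$, and put $w_1=(A,(k,i+1))\in N_k(w_0)\subset V(w_0)$. Choose $m'$ with $N_{m'}(w_1)\subset V(w_1)$, and let $\alpha=e_A(k,m')$. Let $u_0,\dots,u_{2i+1}\in K_z$ be the walk chosen for $V_\alpha$. Since $\alpha\in A$, it belongs to the pair $(z_\alpha,k_\alpha)=(z,g)$. In particular $p_{z,g}(u_0)=i+1$, so (3) gives $(\alpha,u_0)\in N_{m'}(w_1)\subset V(w_1)$.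

**Follow the walk inside the copy.** Put $w_{2+r}=(\alpha,u_r)\in A\times K_z\subset K_A$ for $0\le r\le2i+1$. Since $u_{r+1}\in V_\alpha(u_r)$, we have $w_{r+1}\in V(w_r)$ for all $0\le r\le2i+2$. The heights at the ends are
$$p_{A,k}(w_0)=h_k(\infty,i+1)=i+2,\qquad p_{A,k}(w_{2i+3})=h_k\bigl(k,p_{z,g}(u_{2i+1})\bigr)=h_k(k,0)=0 .\qquad\square$$

## 7. Gluing the pieces along intervals: the space $X$

Now the $n$-th pieces are copies of $P_{n-1}$, and one more application of Lemma 1 guesses the pairs $(z,k)$ for all $n$ at once.

Let $I=[0,1]$. Apply Lemma 1 with $C=\prod_{n\ge1}(T_{n-1}\times\omega)$ to get $(M,\mathcal A,c)$. For $A\in\mathcal A$ enumerate $A=\{a_A(n):n\ge1\}$ without repetition. Put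
$$X=Y\sqcup Z,\qquad Y=\bigsqcup_{n\ge1}M\times\{n\}\times P_{n-1},\qquad Z=\mathcal A\times I.$$
For $A\in\mathcal A$ with $c(A)=(z_n,k_n)_{n\ge1}$ let
$$K_{A,n}=\{a_A(n)\}\times\{n\}\times K_{z_n},\qquad K_A=(\{A\}\times I)\cup\bigcup_{n\ge1}K_{A,n},$$
and define $q_A:K_A\to I$ by
$$q_A(A,t)=t,\qquad q_A(a_A(n),n,w)=p_{z_n,k_n}(w)/n .$$
Since $z_n\in T_{n-1}$, by (1) $p_{z_n,k_n}$ takes values in $\{0,\dots,n\}$, so $q_A$ has values in $I$. The sets $K_{A,n}$, $n\ge1$, are pairwise disjoint. (The sets $K_A$ for $A\in\mathcal A$ here are subsets of $X$ and are not to be confused with the sets $K_A\subset P_{i+1}$ of Section 5.) For $m\ge1$ put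
$$U_m(\mu,n,w)=\{\mu\}\times\{n\}\times N_m(w),\qquad U_m(A,t)=\{y\in K_A:|q_A(y)-t|<1/m\}\setminus\bigcup_{n<m}K_{A,n}.$$

**Step 1: $X$ is a $\gamma$-space, once it is known to be $T_1$.** The relations $U_m$ are reflexive and decreasing; we verify the hypothesis of Lemma 2. At points of $Y$ it follows from (P4), because $U_m^2(\mu,n,w)=\{\mu\}\times\{n\}\times N_m^2(w)$. At $(A,t)$, given $i\ge1$, let $m=2i$ and $y\in U_m(A,t)$.

- If $y=(A,t')$, then $|t'-t|<1/m$, so all points of $U_m(y)$ satisfy $|q_A-t|<2/m=1/i$, and they avoid $K_{A,n}$ for $n<m$.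
- If $y\in K_{A,n}$, then $n\ge m$. By (P1), $U_m(y)\subset K_{A,n}$, and by (P2), $q_A$ differs from $q_A(y)$ by at most $1/n$ on $U_m(y)$. So there $|q_A-t|<1/m+1/n\le2/m=1/i$.

In both cases $U_m(y)\subset U_i(A,t)$, so $U_m^2(A,t)\subset U_i(A,t)$. By Lemma 2, $\{U_m\}_{m\ge1}$ is a countable base of a local quasi-uniformity. Give $X$ its topology. Each $\{\mu\}\times\{n\}\times P_{n-1}$ is open in $X$ and canonically homeomorphic to $P_{n-1}$.

**Step 2: $X$ is Hausdorff, hence $T_1$.** We show that distinct points have disjoint $U_m$-neighborhoods for some $m$.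

- Inside one set $\{\mu\}\times\{n\}\times P_{n-1}$ this is (P5). Different sets of this form are disjoint.
- For $(A,t)$ and $(\mu,n,w)$ take $m>n$: then $U_m(A,t)$ contains no point with second coordinate $n$ in $Y$, because all such points of $K_A$ lie in $K_{A,n}$.
- For $(A,t)$ and $(A,t')$ with $t\ne t'$ take $m\ge2/|t-t'|$: no value of $q_A$ is at distance less than $1/m$ from both $t$ and $t'$.
- For $(A,t)$ and $(A',t')$ with $A\ne A'$, use that $A\cap A'$ is finite, and choose $m$ such that $a_A(n)\in A\cap A'$ implies $n<m$. A common point of $U_m(A,t)$ and $U_m(A',t')$ is not in $Z$, so it lies in $K_{A,n}\cap K_{A',n}$ for some $n\ge m$. Then $a_A(n)=a_{A'}(n)\in A\cap A'$, a contradiction.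

**Step 3: $X$ is locally compact.** Points of $Y$ have compact open neighborhoods by (P6). For points of $Z$ we show that each $K_A$ is open and compact. It is open, since by (P1) it contains $U_1(y)$ for every $y\in K_A$. Each $K_{A,n}$ is open and compact by (P6). Let an open cover of $K_A$ be given. For each $t\in I$ some member contains some $U_{m(t)}(A,t)$. Finitely many of the intervals $(t_j-1/m(t_j),\,t_j+1/m(t_j))$ cover $I$; let $m=\max_jm(t_j)$. The corresponding members cover $\{A\}\times I$. They also cover every $K_{A,n}$ with $n\ge m$: for $y\in K_{A,n}$ the number $q_A(y)$ lies in one of these intervals, and $n\ge m(t_j)$, so $y\in U_{m(t_j)}(A,t_j)$. The finitely many other $K_{A,n}$ are compact. So finitely many members cover $K_A$.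

## 8. No quasi-metric induces the topology of $X$

Suppose that a quasi-metric $d$ induces the topology of $X$.

**Step 1: read off the opponent's choices.** For $\mu\in M$, $n\ge1$ and $w\in P_{n-1}$ put
$$V_{\mu,n}(w)=\{u\in P_{n-1}:d((\mu,n,w),(\mu,n,u))<4^{-n}\}.$$
This is a neighborhood of $w$ in $P_{n-1}$, since $\{\mu\}\times\{n\}\times P_{n-1}$ is an open copy of $P_{n-1}$. Lemma 3 with $i=n-1$ gives a pair $(z_{\mu,n},k_{\mu,n})\in T_{n-1}\times\omega$ with a walk of $2n-1$ steps; fix one choice for each $\mu$ and $n$. Let $f(\mu)=(z_{\mu,n},k_{\mu,n})_{n\ge1}\in C$.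

**Step 2: find the interval at which all guesses are right.** By Lemma 1 there is $A\in\mathcal A$ with $f(\mu)=c(A)=(z_n,k_n)_{n\ge1}$ for all $\mu\in A$. For each $n$ take the walk chosen for $\mu=a_A(n)$ and this $n$. It lies in $K_{z_n}$ and belongs to the pair $(z_n,k_n)$. Let $y_n$ and $y_n'$ be the points $(a_A(n),n,w)$ of $K_{A,n}$ for which $w$ is the first, respectively the last, point of the walk. Then
$$q_A(y_n)=n/n=1,\qquad q_A(y_n')=0,\qquad d(y_n,y_n')<(2n-1)4^{-n}\to0 .$$

**Step 3: the contradiction.** For $n\ge m$ we have $y_n\in U_m(A,1)$ and $y_n'\in U_m(A,0)$. Hence $y_n\to(A,1)$ and $y_n'\to(A,0)$. But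
$$d((A,1),y_n')\le d((A,1),y_n)+d(y_n,y_n')\to0,$$
so $y_n'\to(A,1)$ as well. In a Hausdorff space limits are unique, so this is a contradiction.

Hence $X$ is a locally compact Hausdorff $\gamma$-space that is not quasi-metrizable, and therefore not non-Archimedeanly quasi-metrizable. Both (a) and (b) have a negative answer.

## 9. Metrizable neighborhoods, two-point boundaries, and the decomposition $X=Y\cup Z$

It remains to prove assertions 1–3 of Theorem 2.

**Step 1: a convenient neighborhood base at points of $Z$.** Let $A\in\mathcal A$. The map $q_A$ is continuous: at $(A,t)$ because $|q_A-t|<1/m$ on $U_m(A,t)$, and on $K_{A,n}$ because it is locally constant there by (P3). For reals $u<v$ and $m\ge1$ put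
$$O_A(u,v,m)=\{y\in K_A:u<q_A(y)<v\}\setminus\bigcup_{n<m}K_{A,n}.$$
This set is open in $X$, because $K_A$ is open and the sets $K_{A,n}$ are compact, hence closed. If $t-1/m<u<t<v<t+1/m$, then $(A,t)\in O_A(u,v,m)\subset U_m(A,t)$. So the sets $O_A(u,v,m)$ with $u<t<v$ form a neighborhood base at $(A,t)$.

**Step 2: assertion 1, compact metrizable neighborhoods.** A compact Hausdorff space with a countable base is metrizable (Urysohn's theorem), so we look for countable bases. The space $X$ is first countable, by the sets $U_m(x)$. Points of $Y$ lie in countable compact open sets by (P6). Such a set is second countable, because it is countable and first countable. Points of $Z$ have the compact open neighborhoods $K_A$. The sets $O_A(u,v,m)$ with $u,v$ rational, together with the interiors of the sets $U_m(y)$ for $y$ in the countable set $\bigcup_nK_{A,n}$, form a countable base of $K_A$: the former serve the points $(A,t)$ by Step 1, and the latter serve the other points.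

**Step 3: assertion 2, small boundaries.** First we need that a countable compact Hausdorff space $L$ is zero-dimensional. It is normal. For a point $x$ outside a closed set $D$ there is a continuous $\varphi:L\to I$ with $\varphi(x)=0$ and $\varphi=1$ on $D$. As $\varphi(L)$ is countable, some $r\in(0,1)$ is not a value of $\varphi$, and $\varphi^{-1}([0,r))$ is a clopen set containing $x$ and missing $D$.

Hence by (P6) the points of $Y$ have neighborhood bases in $X$ of compact open sets: take clopen subsets of a countable compact open set. These are clopen in the Hausdorff space $X$, so their boundaries are empty.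

For $(A,t)$ use the sets $O=O_A(u,v,m)$ with $u<t<v$. The closure of $O$ lies in the compact, hence closed, set $K_A$, so it is compact. Since $q_A$ is locally constant on $K_{A,n}$, each $O\cap K_{A,n}$ is clopen in the clopen set $K_{A,n}$ (it is empty if $n<m$). So $K_{A,n}$ contains no boundary point of $O$. Consider a point $(A,t')$. If $t'\in(u,v)$, it lies in the open set $O$ and is not a boundary point. If $t'\notin[u,v]$, then by continuity of $q_A$ it has the open neighborhood $\{y\in K_A:q_A(y)\notin[u,v]\}$, which misses $O$. Hence the boundary of $O$ is contained in $\{A\}\times(\{u,v\}\cap I)$, which has at most two points.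

**Step 4: assertion 3, the two parts.** $Y$ is open, because $U_1(y)\subset Y$ for $y\in Y$. By Step 3 it has a base of compact open sets, which are clopen in the Hausdorff space $Y$; so $Y$ is zero-dimensional. It is a $\gamma$-space, as one sees by restricting the $U_m$ to $Y$. By Theorem 1, $Y$ is non-Archimedeanly quasi-metrizable.

$Z=X\setminus Y$ is closed. The sets $K_A\cap Z=\{A\}\times I$ are open in $Z$, pairwise disjoint, and cover $Z$. They carry the usual topology of $I$, because $U_m(A,t)\cap Z=\{A\}\times\{t'\in I:|t'-t|<1/m\}$. So $Z$ is the topological sum of these copies of $[0,1]$.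

Finally, $Y$ is dense. Let $(A,t)\in Z$, $m\ge1$ and $n\ge m$. The set $K_{z_n}$ contains $\{z_n\}\times F_{n-1}$, so $r_{z_n}$ maps onto $F_{n-1}$. Write $k=k_n$. Since $h_k(k,0)=0$ and $h_k(\infty,s)=s+1$ for $0\le s\le n-1$, the function $p_{z_n,k_n}$ attains all the values $0,\dots,n$ on $K_{z_n}$. Some $l/n$ with $0\le l\le n$ satisfies $|l/n-t|\le1/(2n)<1/m$. So $U_m(A,t)$ contains a point of $K_{A,n}\subset Y$. This proves assertion 3 and completes the proof of Theorem 2. $\blacksquare$
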